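
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Random invariant measures for Markov chains\\ without deterministic ones}


\begin{abstract}
Let $P$ be a Markov kernel on a locally compact separable metric space. A random locally finite measure $M$ is a random invariant measure for $P$ if $MP$ is almost surely locally finite and has the same law as $M$. We disprove the conjecture that a nonzero random invariant measure forces the existence of a nonzero deterministic locally finite measure $m$ with $mP=m$. The counterexample is an explicit chain on a countable set, with a random invariant measure built from a random nested sequence of arithmetic progressions. For any prescribed locally bounded Borel function $\varphi\ge0$ with $\varphi(x)=o(x)$, a modification makes the chain irreducible and aperiodic and gives $E\varphi(M(C))<\infty$ for all compact $C$. Since a nonzero random invariant measure with $EM(C)<\infty$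 for all compact $C$ does force a nonzero deterministic one, this is sharp among moment conditions.
\end{abstract}

\section{The question and the results}

\subsection*{Random invariant measures}

Let $S$ be a locally compact separable metric space with its Borel $\sigma$-algebra, and let $P=P(x,dy)$ be the transition kernel of a discrete-time Markov chain on $S$, so that $P(x,S)=1$ for all $x$. A measure $\mu$ on $S$ is moved by one step of the chain to
\[
\mu P(A)=\int_S P(x,A)\,\mu(dx),\qquad A\subset S\ \text{Borel}.
\]
Let $\mathcal M$ be the set of locally finite measures on $S$, that is, those with $\mu(C)<\infty$ for every compact $C$, with the $\sigma$-algebra generated by the maps $\mu\mapsto\mu(A)$, $A$ Borel. A random measure is a random element $M$ of $\mathcal M$. It is a \emph{random invariant measure}, or a solution of $MP=M$ in distribution, if $MP\in\mathcal M$ almost surely and $MP\overset d= M$. It is nonzero if $\mathbb P(M\ne0)>0$. We compare such solutions with the set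
\[
\mathcal I=\{m\in\mathcal M: mP=m\}
\]
of deterministic locally finite invariant measures.

Every $m\in\mathcal I$ is a constant solution, and every random element of $\mathcal I$ is a solution as well. But a solution $M$ need not take values in $\mathcal I$. If the chain alternates deterministically between two points $a$ and $b$, the unit mass at a uniformly chosen point of $\{a,b\}$ is a random invariant measure, although neither unit mass is invariant. What is invariant is its mean, and this holds in general: \emph{if $MP=M$ in distribution and $EM(C)<\infty$ for all compact $C$, then $EM\in\mathcal I$}, because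
\begin{equation}\label{eq:mean}
(EM)P(A)=E\big[MP(A)\big]=E\big[M(A)\big]
\end{equation}
by Tonelli's theorem and equality of the laws. The only obstruction is an infinite mean, and one may hope to normalize it away. When the total mass is finite, this works.

\begin{proposition}\label{prop:finite}
If $MP=M$ in distribution and $\mathbb P(0<M(S)<\infty)>0$, then $P$ has an invariant probability measure. In particular, if $S$ is compact and there is a nonzero solution, then $\mathcal I\ne\{0\}$.
\end{proposition}

\begin{proof}
For $\mu\in\mathcal M$ put $\Theta(\mu)=\mu/\mu(S)$ if $0<\mu(S)<\infty$, and $\Theta(\mu)=0$ otherwise. Since $\mu P(S)=\mu(S)$, we have $\Theta(\mu P)=\Theta(\mu)P$ whenever $\mu,\mu P\in\mathcal M$. Hence $N=\Theta(M)$ satisfies $NP=\Theta(MP)$ almost surely, and $\Theta(MP)\overset d=\Theta(M)=N$. The measure $EN$ has total mass $\mathbb P(0<M(S)<\infty)\in(0,1]$, and $(EN)P=EN$ by \eqref{eq:mean} applied to $N$. Normalize $EN$. If $S$ is compact, then $M(S)<\infty$ almost surely, so a nonzero solution satisfies the hypothesis.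
\end{proof}

When $M(S)=\infty$ this argument breaks down: dividing $M$ by $M(C)$ for a fixed compact $C$ does not in general commute with $P$, since $P$ may change the mass of $C$. Nevertheless it was conjectured in \cite[Conjecture 1.6]{RIM} that \emph{if there exists a nonzero solution of $MP=M$ in distribution, then $\mathcal I$ contains a nonzero measure}. We show that this is false.

\begin{theorem}\label{thm:A}
There are a countable discrete space $S$ and a transition kernel $P$ on $S$ such that $\mathcal I=\{0\}$, although there is a random measure $M$, almost surely nonzero, with $MP\in\mathcal M$ a.s.\ and $MP=M$ in distribution.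
\end{theorem}

The conjecture remains false for irreducible chains, and under any moment condition given by a sublinear function.

\begin{theorem}\label{thm:B}
Let $\varphi:[0,\infty)\to[0,\infty)$ be Borel and locally bounded, with $\varphi(x)/x\to0$ as $x\to\infty$. There are an irreducible, aperiodic chain $P$ on a countable discrete space $S$ with $\mathcal I=\{0\}$ and a random measure $M$, almost surely nonzero, such that $MP=M$ in distribution and
\[
E\varphi(M(C))<\infty\qquad\text{for all compact }C\subset S .
\]
\end{theorem}

\begin{corollary}\label{cor:dichotomy}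
Let $\varphi:[0,\infty)\to[0,\infty)$ be Borel and locally bounded, and suppose that $L=\lim_{x\to\infty}\varphi(x)/x\in[0,\infty]$ exists (for example, $\varphi$ concave). The implication
\begin{quote}
for all $(S,P)$: if there is a nonzero solution of $MP=M$ in distribution with $E\varphi(M(C))<\infty$ for all compact $C$, then $\mathcal I\ne\{0\}$
\end{quote}
holds if and only if $L>0$. In particular the condition $EM(C)<\infty$ cannot be weakened to $E[M(C)^\alpha]<\infty$ with any $0\le\alpha<1$, nor to $E\big[M(C)/\log(2+M(C))\big]<\infty$, even for irreducible chains on countable discrete spaces.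
\end{corollary}

\begin{proof}
If $L>0$, there are constants $a,b$ with $x\le a\varphi(x)+b$ for all $x\ge0$. So $EM(C)<\infty$ for all compact $C$, and $EM\in\mathcal I$ by \eqref{eq:mean}. Moreover $EM\neq0$, because $\mathbb P(M(S)>0)>0$. If $L=0$, the implication fails by Theorem~\ref{thm:B}, already for irreducible chains on countable discrete spaces. The last statement is the case $L=0$ with $\varphi(x)=x^\alpha$ and $\varphi(x)=x/\log(2+x)$.
\end{proof}

Theorem~\ref{thm:A} is proved in Section~\ref{sec:A}. Section~\ref{sec:moments} adjusts the parameters of the same chain to obtain the moment condition, and Section~\ref{sec:irr} adds irreducibility, which proves Theorem~\ref{thm:B}.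

On a countable discrete space the compact sets are the finite sets. So $\mathcal M$ is the set of measures with finite mass at each point, and its $\sigma$-algebra is generated by the point masses. We write $\mu(x)$ for $\mu(\{x\})$. It will be convenient to let measures take the value $\infty$ at points; sums of nonnegative terms may then be rearranged freely.

\section{The counterexample}\label{sec:A}

The idea is to let mass arrive at one state $\ell_0$ from infinitely many sources, the $k$th of which has mean output of order $2^k$ per unit of time. An invariant measure would have to accommodate the mean inflow, which is infinite. A random invariant measure only needs the inflow to be finite at each time, and this can be arranged by letting the $k$th source act rarely, in large amounts.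

\subsection{The chain}

Fix integers $N_0=1$ and $N_{k+1}=q_kN_k$ with $q_k\ge2$, for $k\ge0$; so $N_k\ge2^k$. Let
\[
S=\{(k,j):k\ge0,\ 0\le j\le N_{k+1}-1\}\cup\{\ell_n:n\ge0\}
\]
with the discrete topology. We call the states $(k,j)$ with fixed $k$ \emph{level} $k$. The transitions are as follows.
\begin{itemize}
\item $(k,j)\to(k,j-1)$ with probability $1$, if $j\ge1$. So $j$ is the time left until $(k,0)$ is reached.
\item $(k+1,0)\to\ell_0$ with probability $\frac12$ (the \emph{leak}), and $(k+1,0)\to(k,iN_k-1)$ with probability $\frac1{2q_k}$ for each $i=1,\dots,q_k$, for $k\ge0$.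
\item $(0,0)\to\ell_0$ with probability $1$.
\item $\ell_n\to\ell_{n+1}$ with probability $1$.
\end{itemize}
Thus, of the mass that is at $(k+1,0)$ at time $s$, half leaks, and the other half is cut into $q_k$ equal \emph{packets}, which reach $(k,0)$ at the times $s+N_k,s+2N_k,\dots,s+N_{k+1}$. The line $\{\ell_n\}$ carries away what has arrived at $\ell_0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small]
\node (l2) at (-6.2,1.7) {$\cdots$};
\node (l1) at (-4.7,1.7) {$\ell_1$};
\node (l0) at (-3.1,1.7) {$\ell_0$};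
\node (a0) at (0,0) {$(0,0)$};
\node (a1) at (1.8,0) {$(0,1)$};
\node (b0) at (0,1.7) {$(1,0)$};
\node (b1) at (1.8,1.7) {$(1,1)$};
\node (b2) at (3.6,1.7) {$(1,2)$};
\node (b3) at (5.4,1.7) {$(1,3)$};
\node (c0) at (0,3.4) {$(2,0)$};
\node (c1) at (1.8,3.4) {$\cdots$};
\draw[->] (l0)--(l1); \draw[->] (l1)--(l2);
\draw[->] (a1)--(a0);
\draw[->] (b3)--(b2); \draw[->] (b2)--(b1); \draw[->] (b1)--(b0);
\draw[->] (c1)--(c0);
\draw[->] (b0)-- node[right] {$\frac14$} (a0);
\draw[->] (b0)-- node[above right] {$\frac14$} (a1);
\draw[->] (c0)-- node[below left] {$\frac14$} (b1);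
\draw[->] (c0)-- node[above right] {$\frac14$} (b3);
\draw[->] (c0)-- node[above left] {$\frac12$} (l0);
\draw[->] (b0)-- node[above] {$\frac12$} (l0);
\draw[->] (a0)-- node[below left] {$1$} (l0);
\end{tikzpicture}
\caption{Levels $0$ and $1$ and the bottom state of level $2$, for $N_k=2^k$. Horizontal arrows have probability $1$, except the arrow from $(1,0)$ to $\ell_0$. From the bottom state $(k,0)$ of a level $k\ge1$, half of the mass leaks to $\ell_0$ and the rest is split into two packets, which reach $(k-1,0)$ after $2^{k-1}$ and $2^k$ steps.}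
\label{fig:chain}
\end{figure}

Reading off the predecessors of each state, we obtain, with the convention $\mu(k,N_{k+1})=0$,
\begin{align}
(\mu P)(k,j)&=\mu(k,j+1)+\tfrac1{2q_k}\,\mu(k+1,0)\,\mathbf 1\{N_k\mid j+1\},\label{eq:Pkj}\\
(\mu P)(\ell_0)&=\mu(0,0)+\tfrac12\sum_{k\ge1}\mu(k,0),\qquad (\mu P)(\ell_{n+1})=\mu(\ell_n).\label{eq:Pl}
\end{align}

\begin{proposition}\label{prop:noinvA}
The chain has $\mathcal I=\{0\}$.
\end{proposition}

\begin{proof}
Let $m\in\mathcal I$ and $x_k=m(k,0)$. Sum the equations \eqref{eq:Pkj} for $\mu=\mu P=m$ over $0\le j\le N_{k+1}-1$. All terms are finite, and exactly $q_k$ of these $j$ satisfy $N_k\mid j+1$. So the sum gives $x_k=\frac12x_{k+1}$, that is, $x_k=2^kx_0$. By \eqref{eq:Pl},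
\[
m(\ell_0)=x_0+\tfrac12\sum_{k\ge1}2^kx_0 ,
\]
which is finite only if $x_0=0$. Then all $x_k$ vanish, and \eqref{eq:Pkj}, solved downward from $j=N_{k+1}-1$, gives $m(k,j)=0$. Finally $m(\ell_0)=0$ and $m(\ell_{n+1})=m(\ell_n)=0$ by \eqref{eq:Pl}.
\end{proof}

\begin{remark}
The leak is essential. If $(k+1,0)$ sent all its mass to level $k$, with probability $1/q_k$ to each $(k,iN_k-1)$, then the measure with $m(k,j)=q_k^{-1}\#\{i\le q_k:iN_k>j\}$ and $m(\ell_n)=1$ would be invariant.
\end{remark}

\subsection{The idea by hand}\label{sec:hand}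

Take $N_k=2^k$, and let us find masses that keep the bottom state $(0,0)$ supplied with mass $1$ at every time. Suppose that $(1,0)$ carries mass $4$ at every even time and mass $0$ at every odd time. Of each mass $4$, the amount $2$ leaks, and $1+1$ is delivered to $(0,0)$ after one and two steps. So $(0,0)$ carries mass $1$ at every time. At even times $(0,1)$ is empty; at odd times it carries the packet due at the next step.

Who supplies $(1,0)$? Let $(2,0)$ carry mass $16$ at every multiple of $4$: $8$ leaks, and $4+4$ is delivered to $(1,0)$ after two and four steps, as needed. Continuing, $(k,0)$ must carry mass $4^k$ at every multiple of $2^k$. Its mean mass per unit time is $2^k$, as in Proposition~\ref{prop:noinvA}.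

The mass that arrives at $\ell_0$ at time $t+1$ is
\[
1,\quad 1+\tfrac12\cdot4=3,\quad 1+\tfrac12(4+16)=11,\quad 1+\tfrac12(4+16+64)=43,\ \dots
\]
according to whether $2^0,2^1,2^2,2^3,\dots$ is the highest power of $2$ dividing $t$. This is finite for every $t\ne0$. Only at $t=0$ do all levels act at once. So we replace the multiples of $2^k$ by a residue class $D_k$ modulo $2^k$, for each $k$, in such a way that $D_0\supset D_1\supset\cdots$ have no common element. If the nested sequence is chosen uniformly at random, this holds almost surely, and at the same time the evolution becomes stationary.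

\subsection{Random nested progressions}

Return to general $N_k$. Let $a_0,a_1,\dots$ be independent, $a_k$ uniform on $\{0,\dots,q_k-1\}$, and put
\[
\tau_k=\sum_{i<k}a_iN_i,\qquad D_k=\tau_k+N_k\mathbb Z .
\]
Then $\tau_k$ is uniform on $\{0,\dots,N_k-1\}$, so $D_k$ is a uniformly chosen residue class modulo $N_k$. Since $\tau_{k+1}-\tau_k=a_kN_k$ and $N_k\mid N_{k+1}$, we have $\mathbb Z=D_0\supset D_1\supset D_2\supset\cdots$.

\begin{lemma}\label{lem:D}
{\rm(a)} The sequences $(D_k)_{k\ge0}$ and $(D_k-1)_{k\ge0}$ have the same law. {\rm(b)} $\mathbb P(t\in D_k)=1/N_k$ for all $t\in\mathbb Z$ and $k\ge0$. Almost surely $\bigcap_kD_k=\emptyset$.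
\end{lemma}

\begin{proof}
(a) For each $k$, the class $D_k-1$ is uniform among the residue classes modulo $N_k$, like $D_k$. Moreover $D_i=D_k+N_i\mathbb Z$ and $D_i-1=(D_k-1)+N_i\mathbb Z$ for $i\le k$. So $(D_0-1,\dots,D_k-1)$ is the same function of $D_k-1$ as $(D_0,\dots,D_k)$ is of $D_k$, and the two have the same law. Since $k$ is arbitrary, the sequences have the same law. (b) The first claim holds by uniformity. Hence $\mathbb P(t\in\bigcap_kD_k)\le\inf_k1/N_k=0$ for each of the countably many $t$.
\end{proof}

\subsection{The random measure}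

In Section~\ref{sec:hand} the mass of $(k,0)$ grew by the factor $2q_k$ per level: $q_k$ for the number of packets, $2$ for the leak. So let
\[
c_k=2^kN_k,\qquad c_{k+1}=2q_kc_k .
\]
We want level $k$ to deliver a packet of mass $c_k$ to $(k,0)$ at each time in $D_k$. Which of these packets are in level $k$ at time $t$? Those sent from $(k+1,0)$ at a time $s\in D_{k+1}$ are due at the elements of $D_k$ in $(s,s+N_{k+1}]$, that is, up to and including the next element of $D_{k+1}$. So the packets in level $k$ at time $t$ are those sent at the last element of $D_{k+1}$ before $t$ and due at time $t$ or later; what is at $(k+1,0)$ at time $t$ itself is not yet split. With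
\[
b_k(t)=\min\{s\ge t:s\in D_k\}\in[t,\,t+N_k-1],
\]
we therefore define, for $t\in\mathbb Z$,
\begin{align}
M_t(k,j)&=c_k\,\mathbf 1\{t+j\in D_k,\ t+j\le b_{k+1}(t)\},\label{eq:Mkj}\\
M_t(\ell_n)&=Y_{t-n},\qquad\text{where } Y_t=1+\tfrac12\sum_{k\ge1}c_k\,\mathbf 1\{t-1\in D_k\}.\label{eq:Ml}
\end{align}
Since $b_{k+1}(t)\le t+N_{k+1}-1$, formula \eqref{eq:Mkj} gives $0$ for $j=N_{k+1}$, in accordance with our convention. For $j=0$ the second condition in \eqref{eq:Mkj} holds automatically, so
\begin{equation}\label{eq:bottom}
M_t(k,0)=c_k\,\mathbf 1\{t\in D_k\},\qquad\text{in particular } M_t(0,0)=1 .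
\end{equation}

\begin{lemma}\label{lem:dyn}
$M_tP=M_{t+1}$ for all $t\in\mathbb Z$ (with values in $[0,\infty]$).
\end{lemma}

\begin{proof}
\emph{At $(k,j)$, if $t\notin D_{k+1}$.} Then $b_{k+1}(t+1)=b_{k+1}(t)$, and both $M_{t+1}(k,j)$ and $M_t(k,j+1)$ equal $c_k\mathbf 1\{t+1+j\in D_k,\ t+1+j\le b_{k+1}(t)\}$. Since $M_t(k+1,0)=0$, this agrees with \eqref{eq:Pkj}.

\emph{At $(k,j)$, if $t\in D_{k+1}$.} Then $b_{k+1}(t)=t$, so $M_t(k,j+1)=0$, while $b_{k+1}(t+1)=t+N_{k+1}\ge t+1+j$. Because $t\in D_{k+1}\subset D_k$, we have $t+1+j\in D_k$ iff $N_k\mid j+1$. So $M_{t+1}(k,j)=c_k\mathbf 1\{N_k\mid j+1\}$, and $\frac1{2q_k}M_t(k+1,0)=\frac{c_{k+1}}{2q_k}=c_k$, as \eqref{eq:Pkj} requires.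

\emph{On the line.} By \eqref{eq:bottom}, $M_{t+1}(\ell_0)=Y_{t+1}=M_t(0,0)+\frac12\sum_{k\ge1}M_t(k,0)$, and $M_{t+1}(\ell_{n+1})=Y_{t-n}=M_t(\ell_n)$. This is \eqref{eq:Pl}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:noinvA}, $\mathcal I=\{0\}$. By Lemma~\ref{lem:D}(b), almost surely every integer lies in only finitely many of the nested sets $D_k$. Then every $Y_t$ is a finite sum, and $M_t\in\mathcal M$ for all $t$. Let $M=M_0$ (redefined as $0$ on the exceptional null set). Then $M(0,0)=1$ a.s., and $MP=M_1\in\mathcal M$ a.s.\ by Lemma~\ref{lem:dyn}. The definitions \eqref{eq:Mkj}, \eqref{eq:Ml} involve $t$ and the $D_k$ only through the sets $D_k-t$. So $M_1$ is the same measurable function of $(D_k-1)_k$ as $M_0$ is of $(D_k)_k$, and $M_1\overset d=M_0$ by Lemma~\ref{lem:D}(a).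
\end{proof}

In accordance with \eqref{eq:mean}, the mean is infinite: $EM(\ell_0)=1+\frac12\sum_{k\ge1}c_k/N_k=1+\frac12\sum_{k\ge1}2^k=\infty$.

\section{Sublinear moments}\label{sec:moments}

How heavy is the tail of $Y_0$? For $N_k=2^k$ it takes values of order $c_k=4^k$ with probability of order $2^{-k}$, which allows moments of order $\alpha<\frac12$ only. But the sequence $N_k$ is at our disposal. The mean $c_k/N_k=2^k$ does not depend on it, and the faster $N_k$ grows, the more a sublinear function gains on the values $c_k$. To use this we first replace $\varphi$ by a function that behaves well under sums. We also record how it scales, for use in Section~\ref{sec:irr}.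

\begin{lemma}\label{lem:gauge}
Let $\varphi$ be as in Theorem~\ref{thm:B}. There is a continuous nondecreasing $\Phi:[0,\infty)\to[0,\infty)$ with $\Phi(0)=0$ and
\begin{enumerate}
\item[\rm(a)] $\varphi\le\Phi+\sup_{[0,1]}\varphi$, and $\Phi(x)\to\infty$ as $x\to\infty$;
\item[\rm(b)] $\Phi(x)/x\to0$ as $x\to\infty$;
\item[\rm(c)] $\Phi(x+y)\le\Phi(x)+\Phi(y)$ for $x,y\ge0$;
\item[\rm(d)] $\Phi(gx)\le\sqrt g\,\Phi(x)$ for $x\ge0$, $0\le g\le1$.
\end{enumerate}
\end{lemma}

\begin{proof}
We take a supremum of multiples of functions that grow linearly up to a point $y$ and like a square root beyond it; each of these satisfies (c) and (d). Let $\varphi_1(y)=\varphi(y)+\sqrt y$. It is locally bounded and $o(y)$, so $B=\sup_{y\ge1}\varphi_1(y)/y<\infty$. Put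
\[
\Phi(x)=\sup_{y\ge1}\ \varphi_1(y)\,\min\Big\{\sqrt{\tfrac xy},\ \tfrac xy\Big\}\le Bx .
\]
For fixed $y$, the function $\min\{\sqrt{x/y},x/y\}$ divided by $\sqrt x$ is nondecreasing in $x>0$, and divided by $x$ it is nonincreasing. Suprema preserve this, so
\[
\Phi(x)/\sqrt x\ \text{ is nondecreasing},\qquad \Phi(x)/x\ \text{ is nonincreasing}\qquad(x>0).
\]
The first statement gives (d) and the monotonicity of $\Phi$. The second gives (c): for $x,y>0$,
\[
\Phi(x+y)=x\,\frac{\Phi(x+y)}{x+y}+y\,\frac{\Phi(x+y)}{x+y}\le\Phi(x)+\Phi(y).
\]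
Together they give $\frac{x'}x\Phi(x)\le\Phi(x')\le\Phi(x)$ for $0<x'<x$, hence continuity on $(0,\infty)$; continuity at $0$ follows from $\Phi(x)\le Bx$. For (a), take $y=x$ in the supremum: $\Phi(x)\ge\varphi_1(x)\ge\max\{\varphi(x),\sqrt x\}$ for $x\ge1$. For (b), write
\[
\frac{\Phi(x)}x=\sup_{y\ge1}\frac{\varphi_1(y)}y\min\Big\{\sqrt{\tfrac yx},1\Big\}
\le\max\Big\{B\sqrt{\tfrac Ax},\ \sup_{y\ge A}\tfrac{\varphi_1(y)}y\Big\}
\]
for any $A\ge1$, treating $y\le A$ and $y\ge A$ separately. Let $x\to\infty$, then $A\to\infty$.
\end{proof}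

\begin{lemma}\label{lem:sum}
Let $\Phi$ be as in Lemma~\ref{lem:gauge}. Let $Z_1,Z_2,\ldots\ge0$ be random variables and $g_i\in[0,1]$ constants with $\sum_i\sqrt{g_i}\,E\Phi(Z_i)<\infty$. Then $\sum_ig_iZ_i<\infty$ a.s., and
\[
E\Phi\Big(\sum_ig_iZ_i\Big)\le\sum_i\sqrt{g_i}\,E\Phi(Z_i).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:gauge}(c),(d) the partial sums $s_n=\sum_{i\le n}g_iZ_i$ satisfy $E\Phi(s_n)\le\sum_{i\le n}\sqrt{g_i}\,E\Phi(Z_i)$. Let $s_\infty=\lim_ns_n\in[0,\infty]$. Since $\Phi$ is continuous and nondecreasing and tends to $\infty$, $\Phi(s_n)\uparrow\Phi(s_\infty)$ with $\Phi(\infty)=\infty$. Monotone convergence gives the inequality for $s_\infty$, and finiteness of the right side forces $s_\infty<\infty$ a.s.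
\end{proof}

\noindent\textbf{Choice of $N_k$.} By Lemma~\ref{lem:gauge}(b) we may choose $q_0,q_1,\dots\ge2$ successively so large that
\begin{equation}\label{eq:choice}
\Phi(2^kN_k)\le4^{-k}\,2^kN_k=2^{-k}N_k\qquad(k\ge1).
\end{equation}
Here $N_k=q_{k-1}N_{k-1}$ is made large after $N_0,\dots,N_{k-1}$ are fixed. Since $Y_t\le\sum_{k\ge0}c_k\mathbf 1\{t-1\in D_k\}$, Lemma~\ref{lem:sum} with weights $1$ and variables $c_k\mathbf 1\{t-1\in D_k\}$, $k\ge0$, together with Lemma~\ref{lem:D}(b) and $\Phi(0)=0$, gives
\begin{equation}\label{eq:Ymoment}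
E\Phi(Y_t)\le\sum_{k\ge0}\frac{\Phi(2^kN_k)}{N_k}\le\Phi(1)+\sum_{k\ge1}2^{-k}=\Phi(1)+1 .
\end{equation}
The law of $Y_t$, hence $E\Phi(Y_t)$, does not depend on $t$, by Lemma~\ref{lem:D}(a).

The masses $M_0(k,j)\le c_k$ are bounded, and $M_0(\ell_n)=Y_{-n}$. So \eqref{eq:Ymoment} and Lemma~\ref{lem:gauge}(a),(c) already prove Theorem~\ref{thm:B} without the words ``irreducible, aperiodic''.

\section{Irreducibility}\label{sec:irr}

To make the chain irreducible we let mass return from the line to the levels. Two things can go wrong. The returning mass might support an invariant measure, and it might accumulate: the mass present at time $t$ includes returns from all earlier times, and the amounts involved have infinite mean, so expectations cannot bound their sum. Both are cured by small return probabilities. For the second we use the functional $E\Phi$ in place of the expectation, via Lemma~\ref{lem:sum}. The price is that we must sum square roots of transition probabilities. (Linear scaling $\Phi(gx)\le g\,\Phi(x)$ is out of reach: it would make $\Phi(x)/x$ nondecreasing,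 contrary to Lemma~\ref{lem:gauge}(a),(b).)

\subsection{The modified chain}

Let $\varphi$ be as in Theorem~\ref{thm:B}, let $\Phi$ be given by Lemma~\ref{lem:gauge}, and let $N_k$ satisfy \eqref{eq:choice}. Put
\[
\delta_n=4^{-(n+3)}N_n^{-2},\qquad\text{so that}\qquad \sqrt{\delta_n}\,N_n=2^{-(n+3)} .
\]
From now on $P$ is the kernel on the space $S$ of Section~\ref{sec:A} with the same transitions, except that
\[
\ell_n\to\ell_{n+1}\ \text{ with probability }1-\delta_n,\qquad \ell_n\to(n,0)\ \text{ with probability }\delta_n .
\]

\emph{Irreducible.} Every $(k,j)$ leads to $(k,0)$ and then to $\ell_0$; also $\ell_n$ leads to $(n,0)$ and then to $\ell_0$. Conversely, $\ell_0$ leads to every $\ell_n$ and every $(n,0)$, and $(n+1,0)$ leads to $(n,N_{n+1}-1)$ and hence to every $(n,j)$.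

\emph{Aperiodic.} There are cycles $\ell_0\to(0,0)\to\ell_0$ of length $2$ and $\ell_0\to\ell_1\to(1,0)\to\ell_0$ of length $3$.

\begin{proposition}\label{prop:noinvB}
The modified chain has $\mathcal I=\{0\}$.
\end{proposition}

\begin{proof}
Let $m\in\mathcal I$, $x_k=m(k,0)$, $y_n=m(\ell_n)$. Invariance at $\ell_{n+1}$ reads $y_{n+1}=(1-\delta_n)y_n$, so $y_n\le y_0$. Invariance at $(k,j)$ is \eqref{eq:Pkj} with the extra term $\delta_ky_k\mathbf 1\{j=0\}$ on the right. Summing over $j$ as in Proposition~\ref{prop:noinvA}, we get
\[
x_k=\tfrac12x_{k+1}+\delta_ky_k .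
\]
Invariance at $\ell_0$ is unchanged: $y_0=x_0+\frac12\sum_{k\ge1}x_k$. Hence $X=\sum_{k\ge0}x_k$ is finite, and $y_0=\frac12(X+x_0)$ gives $y_0\le X\le2y_0$. Summing the displayed equation over $k$ yields $X=\frac12(X-x_0)+\sum_k\delta_ky_k$, so
\[
y_0\le X\le2\sum_{k\ge0}\delta_ky_k\le2y_0\sum_{k\ge0}4^{-(k+3)}=\tfrac1{24}\,y_0 .
\]
Thus $y_0=0$, and all $y_n$ and $x_k$ vanish. The recursion downward in $j$ gives $m(k,j)=0$.
\end{proof}

\subsection{Adding up the returns}

Let $D_k$, $M_t$, $Y_t$ be as in Section~\ref{sec:A}, with the present $N_k$. Split $P=Q+R$, where $R$ consists of the new transitions: $R(\ell_n,\cdot)$ is $\delta_n$ times the unit mass at $(n,0)$, and $R(x,\cdot)=0$ for all other $x$. Under $Q$ alone, nothing returns, and the only change from Section~\ref{sec:A} is a loss along the line. With $\pi_n=\prod_{i<n}(1-\delta_i)$, put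
\[
U_t(k,j)=M_t(k,j),\qquad U_t(\ell_n)=\pi_nY_{t-n}.
\]
Then $U_tQ=U_{t+1}$. At $(k,j)$ and $\ell_0$ this is Lemma~\ref{lem:dyn}, and at $\ell_{n+1}$ it reads $(1-\delta_n)\pi_nY_{t-n}=\pi_{n+1}Y_{(t+1)-(n+1)}$. The mass returned at step $s\to s+1$ is $U_sR$, and from then on it moves by $P$. Adding all returns from the past, we define
\[
V_t=U_t+W_t,\qquad W_t=\sum_{r\ge0}U_{t-1-r}\,R\,P^r\qquad(\text{values in }[0,\infty]).
\]
By monotone convergence,
\begin{equation}\label{eq:V}
V_tP=U_tQ+U_tR+\sum_{r\ge0}U_{t-1-r}RP^{r+1}=U_{t+1}+\sum_{r\ge0}U_{t-r}RP^r=V_{t+1}.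
\end{equation}
It remains to see that $V_t$ is finite. For $x\in S$,
\begin{equation}\label{eq:VU}
W_t(x)=\sum_{n,r\ge0}\pi_n\,\delta_n\,P^r((n,0),x)\,Y_{t-1-r-n}.
\end{equation}
So Lemma~\ref{lem:sum} calls for the following bound.

\begin{lemma}\label{lem:paths}
For every $x\in S$,
\[
\sum_{n\ge0}\sqrt{\delta_n}\,\sum_{r\ge0}\sqrt{P^r((n,0),x)}\le\tfrac54 .
\]
\end{lemma}

\begin{proof}
A path is a finite sequence of states with positive transition probabilities from each to the next; a single state is a path of length $0$. For a path $\gamma$ let $w(\gamma)$ be the product of its transition probabilities, and $v(\gamma)=\sqrt{w(\gamma)}\le1$. Both are multiplicative under concatenation. Since $P^r(y,x)$ is the sum of $w(\gamma)$ over the paths of length $r$ from $y$ to $x$, and $\sqrt{\sum w}\le\sum\sqrt w$,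
\[
\sum_{r\ge0}\sqrt{P^r(y,x)}\le H(y,x):=\sum_{\gamma:\,y\to x}v(\gamma),
\]
the sum being over paths of all lengths. We show that $H((n,0),x)\le5N_n$ by cutting paths at their visits to $\ell_0$, the only state through which the line is entered from the levels.

\emph{From $(n,0)$ to $x$ without visiting $\ell_0$.} Such paths never enter the line, so $x=(i,j)$ with $i\le n$. If $i=n$, there is at most the path of length $0$. If $i<n$, the path descends through the levels $n-1,\dots,i$. On entering level $k$ there is one choice among $q_k$ packets, and within a level the motion is deterministic and meets each state at most once. Hence there are at most $q_{n-1}\cdots q_i=N_n/N_i$ paths. In both cases the total $v$-weight is at most $N_n/N_i\le N_n$.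

\emph{From $(n,0)$ to $\ell_0$, visiting $\ell_0$ only at the end.} The last step comes from some $(i,0)$, $i\le n$. By the previous count the total $v$-weight is at most $\sum_{i=0}^nN_n/N_i\le2N_n$, because $N_i\ge2^i$.

\emph{From $\ell_0$ to its first return to $\ell_0$.} The path follows $\ell_0,\dots,\ell_p,(p,0)$ for some $p$, with $v$-weight at most $\sqrt{\delta_p}$, and continues as in the preceding case. The total $v$-weight is at most
\[
\kappa=\sum_{p\ge0}\sqrt{\delta_p}\;2N_p=\sum_{p\ge0}2^{-(p+2)}=\tfrac12 .
\]

\emph{From $\ell_0$ to $x$ with no return to $\ell_0$ after time $0$.} If $x=\ell_m$ there is one such path, of $v$-weight at most $1$. If $x=(i,j)$, the path leaves the line at some $\ell_p$ and then avoids $\ell_0$; the total is at most $\sum_p\sqrt{\delta_p}N_p=\frac14\le1$.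

A path from $(n,0)$ to $x$ either avoids $\ell_0$ or visits it. In the latter case sum over the number $l$ of returns to $\ell_0$ after the first visit:
\[
H((n,0),x)\le N_n+2N_n\sum_{l\ge0}\kappa^l=5N_n .
\]
Consequently the sum in the lemma is at most $\sum_n\sqrt{\delta_n}\,5N_n=5\sum_n2^{-(n+3)}=\frac54$.
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Irreducibility and aperiodicity were checked above, and $\mathcal I=\{0\}$ by Proposition~\ref{prop:noinvB}.

Apply Lemma~\ref{lem:sum} to \eqref{eq:VU}, with weights $\pi_n\delta_nP^r((n,0),x)\le\delta_nP^r((n,0),x)\le1$. The variables $Y_{t-1-r-n}$ all have the law of $Y_0$, and $E\Phi(Y_0)<\infty$ by \eqref{eq:Ymoment}. So, by Lemma~\ref{lem:paths}, $W_t(x)$ is a.s.\ finite, and $E\Phi(W_t(x))\le\frac54E\Phi(Y_0)<\infty$. Moreover $U_t(k,j)\le c_k$ and $U_t(\ell_n)\le Y_{t-n}$. By subadditivity of $\Phi$, therefore, $V_t(x)<\infty$ a.s.\ and $E\Phi(V_t(x))<\infty$ for every $x\in S$ and $t\in\mathbb Z$. Since $S$ is countable, $V_t\in\mathcal M$ a.s. For finite $C$,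
\[
E\varphi(V_t(C))\le\sup_{[0,1]}\varphi+\sum_{x\in C}E\Phi(V_t(x))<\infty
\]
by Lemma~\ref{lem:gauge}(a),(c).

Let $M=V_0$, redefined as $0$ on the null event where $V_0\notin\mathcal M$. By \eqref{eq:V}, $MP=V_1\in\mathcal M$ a.s. As in the proof of Theorem~\ref{thm:A}, $V_t$ depends on $t$ and the $D_k$ only through the sets $D_k-t$. So $V_1\overset d=V_0$ by Lemma~\ref{lem:D}(a), and $MP=M$ in distribution. Finally $M(0,0)\ge U_0(0,0)=1$ a.s.\ by \eqref{eq:bottom}, so $M\ne0$ a.s.
\end{proof}

\begin{thebibliography}{1}
\bibitem{RIM}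
\emph{Random Invariant Measures for Markov Chains, and Independent Particle Systems}, doi:10.1007/bf00537539,
\url{https://link.springer.com/content/pdf/10.1007/BF00537539.pdf}.
\end{thebibliography}

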